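\title{Every locally compact hypergroup has a Haar measure}

\begin{abstract}
We prove that every locally compact hypergroup in the sense of Jewett has a left Haar measure. The measure is a limit $I$ of covering ratios $(f:\varphi)/(f_0:\varphi)$ in which functions are covered by superpositions of translates of $\varphi$ with respect to measures. On a hypergroup the translation by $\check x$ does not undo the translation by $x$, so the direct argument gives only $I(L_xf)\le I(f)$, which does not imply invariance. We prove instead the two-function inequality $I(g\,L_{\check x}f)\le I(f\,L_xg)$, which reverses itself when the roles of the data are exchanged. We also prove uniqueness, full support, and the exact asymptotics of the covering numbers. All facts about hypergroups that we use are derived from the axioms.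
\end{abstract}

\section{Introduction}

\subsection{Hypergroups and Haar measures}

A hypergroup is a space on which the product of two points is a probability measure, the distribution of a ``random product'', instead of a point. Let $K$ be a locally compact Hausdorff space, $C_c(K)$ the space of continuous functions with compact support, and $C_c^+$ its cone of nonnegative functions. Let $M(K)$ be the space of bounded Radon measures, $M^+(K)$ the cone of positive ones, and $M_c^+$ the set of those $\mu\in M^+(K)$ whose support is compact. We write $\mu(f)=\int_Kf\,d\mu$ and $|\mu|=\mu(K)$, and $\delta_x$ is the Dirac measure at $x$. The \emph{cone topology} on $M^+(K)$ is the coarsest topology for which the maps $\mu\mapsto\mu(f)$, $f\in C_c(K)$, and $\mu\mapsto|\mu|$ are continuous. The \emph{Michael (Vietoris) topology} on the nonempty compact subsets of $K$ is generated by the sets $\{A: A\subset W\}$ and $\{A: A\cap W\ne\emptyset\}$ with $W\subset K$ open.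

\begin{definition}\label{def:hyp}
A (locally compact) \emph{hypergroup} in the sense of Jewett is a locally compact Hausdorff space $K$ with a bilinear, associative convolution $(\mu,\nu)\mapsto\mu*\nu$ on $M(K)$, a point $e\in K$ and a homeomorphism $x\mapsto\check x$ of $K$ such that the following hold for all $x,y\in K$; here $\mu^\vee$ is the image of $\mu$ under $x\mapsto\check x$.
\begin{itemize}
\item[(H0)] $(\mu,\nu)\mapsto\mu*\nu$ is continuous from $M^+(K)\times M^+(K)$ into $M^+(K)$.
\item[(H1)] $\delta_x*\delta_y$ is a probability measure with compact support.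
\item[(H2)] $(x,y)\mapsto\delta_x*\delta_y$ is continuous for the cone topology.
\item[(H3)] $(x,y)\mapsto\operatorname{supp}(\delta_x*\delta_y)$ is continuous for the Michael topology.
\item[(H4)] $\delta_e*\delta_x=\delta_x*\delta_e=\delta_x$.
\item[(H5)] $\check{\check x}=x$ and $(\delta_x*\delta_y)^\vee=\delta_{\check y}*\delta_{\check x}$.
\item[(H6)] $e\in\operatorname{supp}(\delta_x*\delta_y)$ if and only if $x=\check y$.
\end{itemize}
\end{definition}

For $f\in C_c(K)$ we put
\[
f(x*y)=\int_Kf\,d(\delta_x*\delta_y),\qquad L_xf(y)=f(x*y),\qquad \check f(x)=f(\check x).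
\]
A \emph{left Haar measure} on $K$ is a nonzero positive Radon measure $\lambda$, not necessarily bounded, that is left invariant: $\int_Kf(x*y)\,d\lambda(y)=\int_Kf(y)\,d\lambda(y)$ for all $x\in K$ and $f\in C_c(K)$. Right Haar measures are defined with $f(y*x)$ in place of $f(x*y)$.

The axioms are modeled on a group with $\delta_x*\delta_y=\delta_{xy}$ and $\check x=x^{-1}$; there $f(x*y)=f(xy)$ and the definition of a Haar measure is the usual one. Axiom (H6) is what remains of inverses: the random product of $\check y$ and $y$ need not equal $e$, but it comes near $e$ with positive probability, and no other left factor $x$ has this property.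

\begin{example}\label{ex:two}
Let $K=\{e,a\}$, $\check a=a$, $0<\theta\le1$, let $\delta_e$ be the unit and $\delta_a*\delta_a=\theta\delta_e+(1-\theta)\delta_a$. The convolution is associative because it is the multiplication of the algebra $\mathbb R[X]/(X^2-(1-\theta)X-\theta)$, and (H6) holds because $\theta>0$. Only $\theta=1$ gives a group. We have $L_a1_{\{e\}}=\theta1_{\{a\}}$ and $L_a1_{\{a\}}=1_{\{e\}}+(1-\theta)1_{\{a\}}$. For $\lambda=\alpha\delta_e+\beta\delta_a$ invariance means $\theta\beta=\alpha$ and $\alpha+(1-\theta)\beta=\beta$, which is the same equation twice. So $\delta_e+\theta^{-1}\delta_a$ is a Haar measure, unique up to a factor: the less likely the product $a*a$ returns to $e$, the heavier the point $a$.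
\end{example}

Discrete, compact and commutative hypergroups are known to possess a Haar measure, and in \cite{PAmen} it is stated as unknown whether an arbitrary hypergroup does. These cases suggest a positive answer to the following problem, which is the subject of this paper.

\medskip
\noindent\textbf{Problem.} \emph{Does every hypergroup have a left Haar measure?}

\subsection{Results}

\begin{theorem}\label{thm:A}
Every hypergroup $K$ has a left Haar measure $\lambda$. It can be chosen so that
\begin{equation}\label{eq:adj}
\int_Kf(x*y)\,g(y)\,d\lambda(y)=\int_Kf(y)\,g(\check x*y)\,d\lambda(y)\qquad(x\in K,\ f,g\in C_c(K)).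
\end{equation}
\end{theorem}

Identity \eqref{eq:adj} says that $L_{\check x}$ is the adjoint of $L_x$. On a group it is a case of invariance, because $g\,L_xf=L_x(f\,L_{x^{-1}}g)$. On a hypergroup this factorization is not available, since translation is not multiplicative: in Example~\ref{ex:two}, $L_a(1_{\{e\}}^2)=\theta1_{\{a\}}$ while $(L_a1_{\{e\}})^2=\theta^21_{\{a\}}$.

The measure is built from covering numbers. For $\mu\in M_c^+$ and $\varphi\in C_c^+$ put
\[
(\mu*\varphi)(y)=\int_K\varphi(\check w*y)\,d\mu(w).
\]
Thus $\delta_w*\varphi=L_{\check w}\varphi$; on a group this is $y\mapsto\varphi(w^{-1}y)$, the bump $\varphi$ moved from $e$ to $w$, and $\mu*\varphi$ is a superposition of such bumps of total weight $|\mu|$. We call $\mu$ a \emph{$\varphi$-cover} of $f\in C_c^+$ if $f\le\mu*\varphi$. For $\varphi(e)>0$ the \emph{covering number} is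
\[
(f:\varphi)=\inf\{|\mu|:\ \mu\in M_c^+,\ f\le\mu*\varphi\}.
\]
All translates of $\varphi$ have the same Haar integral, so one expects $(f:\varphi)\approx\lambda(f)/\lambda(\varphi)$ when $\varphi$ is concentrated near $e$. To make this precise, we say that a quantity $Q(\varphi)$ tends to $q$ \emph{as $\operatorname{supp}\varphi$ shrinks to $\{e\}$} if for every $\eta>0$ there is a neighborhood $U$ of $e$ such that $|Q(\varphi)-q|\le\eta$ for all $\varphi\in C_c^+$ with $\varphi(e)>0$ and $\operatorname{supp}\varphi\subset U$.

\begin{theorem}\label{thm:B}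
Let $\lambda$ be a left Haar measure on a hypergroup $K$.
\begin{itemize}
\item[(1)] $\lambda$ is unique up to a positive factor and has full support. For a nonzero positive Radon measure, left invariance is equivalent to \eqref{eq:adj}. The image $\lambda^\vee$ is a right Haar measure.
\item[(2)] Let $f\in C_c^+$. Then $\lambda(\varphi)\,(f:\varphi)\ge\lambda(f)$ for all $\varphi\in C_c^+$ with $\varphi(e)>0$, and $\lambda(\varphi)\,(f:\varphi)\to\lambda(f)$ as $\operatorname{supp}\varphi$ shrinks to $\{e\}$. In particular $(f:\varphi)/(f_0:\varphi)\to\lambda(f)/\lambda(f_0)$ for every $f_0\in C_c^+\setminus\{0\}$.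
\end{itemize}
\end{theorem}

\subsection{The obstacle and the idea}

Covers must be measures, and not finite sums of translates, because the translate of a translate is an average of translates: $L_{\check x}(\delta_w*\varphi)=(\delta_x*\delta_w)*\varphi$. With measures, a cover $\mu$ of $f$ yields the cover $\delta_x*\mu$ of $L_{\check x}f$, of the same mass. A limit $I$ of the ratios $(f:\varphi)/(f_0:\varphi)$ is additive, and it is therefore given by a measure that is \emph{subinvariant}: $I(L_xf)\le I(f)$. On a group this ends the proof, since $I(f)=I(L_{x^{-1}}L_xf)\le I(L_xf)$. On a hypergroup associativity gives $L_{\check x}L_xf(y)=\int f(u*y)\,d(\delta_x*\delta_{\check x})(u)$, an average of translates of $f$ rather than $f$ itself, and Example~\ref{ex:cosh} shows that a subinvariant measure need not be invariant.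

The remedy is to carry a second function along and to prove
\begin{equation}\label{eq:key}
I(g\,L_{\check x}f)\le I(f\,L_xg)\qquad(x\in K,\ f,g\in C_c^+).
\end{equation}
Formally, $g=1$ gives subinvariance and $f=1$ gives the missing inequality $I(g)\le I(L_xg)$. The substitution $(x,f,g)\mapsto(\check x,g,f)$ exchanges the two sides of \eqref{eq:key}, so the inequality is an equality, namely \eqref{eq:adj}; the involution on $K$ takes over the role of the inverse translation.

Section~\ref{sec:discrete} carries this out for discrete $K$, where no limit is needed. Sections~\ref{sec:prelim} and~\ref{sec:covers} develop the calculus of supports and covers, Section~\ref{sec:exist} proves Theorem~\ref{thm:A}, Section~\ref{sec:unique} proves Theorem~\ref{thm:B}, and Section~\ref{sec:axioms} records where the axioms enter.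

\section{The argument on a discrete hypergroup}\label{sec:discrete}

Let $K$ be discrete, so that compact sets are finite, and take $\varphi=1_{\{e\}}$. Put $c(y)=(\delta_{\check y}*\delta_y)(\{e\})$. By (H6), $c(y)>0$ and $(\delta_{\check w}*\delta_y)(\{e\})=0$ for $w\ne y$. Hence, for $\mu\in M_c^+$,
\[
(\mu*\varphi)(y)=\sum_w\mu(\{w\})\,(\delta_{\check w}*\delta_y)(\{e\})=(\mu^\vee*\delta_y)(\{e\})=c(y)\,\mu(\{y\}).
\]
So $\mu$ covers $f$ exactly when $\mu(\{y\})\ge f(y)/c(y)$ for all $y$. There is a least cover $\mu_f=\sum_yc(y)^{-1}f(y)\delta_y$, and $I(f):=(f:\varphi)=\sum_yf(y)/c(y)$ is additive in $f$. Inequality \eqref{eq:key} follows in three steps.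

\emph{Translate the cover.} By bilinearity, associativity and (H5),
\[
L_{\check x}(\mu*\varphi)(y)=\sum_u(\delta_{\check x}*\delta_y)(\{u\})\,(\mu^\vee*\delta_u)(\{e\})=(\mu^\vee*\delta_{\check x}*\delta_y)(\{e\})=\big((\delta_x*\mu)*\varphi\big)(y),
\]
so $\delta_x*\mu_f$ covers $L_{\check x}f$.

\emph{Weight the cover.} If $\nu$ covers $F$, then $g\nu$ covers $gF$, because covering is a pointwise condition. So $g\,(\delta_x*\mu_f)$ covers $g\,L_{\check x}f$.

\emph{Evaluate the mass.} The translation moves from the measure to the weight: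
\[
I(g\,L_{\check x}f)\le\int g\,d(\delta_x*\mu_f)=\int L_xg\,d\mu_f=\sum_w\frac{f(w)\,L_xg(w)}{c(w)}=I(f\,L_xg).
\]

Exchanging roles gives \eqref{eq:adj} for $\lambda=\sum_yc(y)^{-1}\delta_y$, and $\lambda$ is a left Haar measure by Lemma~\ref{lem:adjinv} below. In Example~\ref{ex:two}, $c(e)=1$ and $c(a)=\theta$, so we recover $\lambda=\delta_e+\theta^{-1}\delta_a$, and \eqref{eq:adj} is the symmetry in $f$ and $g$ of
\[
\lambda(g\,L_af)=g(e)f(a)+g(a)f(e)+\frac{1-\theta}{\theta}\,g(a)f(a).
\]

In the discrete case there is a shortcut: $f=\mu_f*\varphi$ holds exactly, so $L_{\check x}f=(\delta_x*\mu_f)*\varphi$ and $I(L_{\check x}f)=|\delta_x*\mu_f|=I(f)$. In general we have no exact covers at our disposal, whereas the three steps survive. The first holds without change (Lemma~\ref{lem:module}). The second holds up to $\varepsilon$ when $\operatorname{supp}\varphi$ is small (Lemma~\ref{lem:weight}); this needs a form of uniform continuity (Lemma~\ref{lem:local}). The third used the least cover and needs a new argument (Proposition~\ref{prop:key}).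

The next example shows that subinvariance alone cannot suffice. On a discrete set we define a convolution by prescribing the measures $\delta_x*\delta_y$ and putting $\mu*\nu=\sum_{x,y}\mu(\{x\})\nu(\{y\})\,\delta_x*\delta_y$. Then (H2) and (H3) are void, associativity need only be checked on Dirac measures since the sums converge absolutely, and (H0) is automatic. Indeed $\|\mu*\nu\|_1\le\|\mu\|_1\|\nu\|_1$, and if $\mu_i\to\mu$ in the cone topology, then $\|\mu_i-\mu\|_1=|\mu_i|-|\mu|+2\sum_x(\mu(\{x\})-\mu_i(\{x\}))^+\to0$, because each summand tends to $0$ and is at most $\mu(\{x\})$.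

\begin{example}\label{ex:cosh}
Let $r\ge0$, $K=\{0,1,2,\dots\}$, $e=0$, $\check n=n$ and
\[
\delta_m*\delta_n=\frac{\cosh((m-n)r)\,\delta_{|m-n|}+\cosh((m+n)r)\,\delta_{m+n}}{2\cosh(mr)\cosh(nr)}.
\]
The mass is $1$ by the addition formula for $\cosh$. The linearly independent functions $P_n(t)=\cos(nt)/\cosh(nr)$ multiply by the same rule, since $2\cos(mt)\cos(nt)=\cos((m-n)t)+\cos((m+n)t)$; hence the convolution is associative. It is commutative with unit $\delta_0$, and $0$ lies in the support of $\delta_m*\delta_n$ exactly when $m=n$. So $K$ is a hypergroup, with $c(0)=1$ and $c(n)=1/(2\cosh^2(nr))$ for $n\ge1$. For $r=0$ the measure $\delta_m*\delta_n$ is the distribution of $|m\pm n|$ with a random sign, and the Haar weights $1,2,2,\dots$ are the sizes of the sets $\{n,-n\}\subset\mathbb Z$.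

Now let $r>0$ and $\alpha(n)=1/\cosh(nr)$. The defining formula gives $\int\alpha\,d(\delta_m*\delta_n)=\alpha(m)\alpha(n)$. Let $\rho=\alpha\lambda$, let $f\ge0$ vanish outside $\{0,\dots,N\}$, and let $g=\alpha1_{\{0,\dots,N+x\}}$. Then $L_xf$ vanishes outside $\{0,\dots,N+x\}$, and $L_xg(y)=\alpha(x)\alpha(y)$ for $y\le N$. By \eqref{eq:adj},
\[
\rho(L_xf)=\lambda(g\,L_xf)=\lambda(f\,L_xg)=\alpha(x)\,\rho(f).
\]
Since $\alpha(x)<1$ for $x\ge1$, the measure $\rho$ is subinvariant and not invariant.
\end{example}

\section{Convolution, supports and locality}\label{sec:prelim}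

From now on $K$ is an arbitrary hypergroup. We use the following textbook facts.
\begin{itemize}
\item \emph{Urysohn.} If $C$ is compact, $W$ is open and $C\subset W$, there is $p\in C_c^+$ with $p\le1$, $p=1$ on $C$ and $\operatorname{supp}p\subset W$.
\item \emph{Riesz.} Every positive linear functional on $C_c(K)$ is integration against a unique positive Radon measure.
\item \emph{Supports.} A point $z$ lies in the support of a positive Radon measure $\mu$ if and only if $\mu(f)>0$ for all $f\in C_c^+$ with $f(z)>0$. If $\mu\in M^+(K)$, then $\mu(K\setminus\operatorname{supp}\mu)=0$, and for each $\varepsilon>0$ there is a compact $A$ with $\mu(K\setminus A)<\varepsilon$.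
\item \emph{Fubini.} Let $\mu,\nu$ be positive Radon measures on locally compact spaces $X,Y$ and let $F$ be continuous on $X\times Y$. If $F$ has compact support, or if $F,\mu,\nu$ are bounded, the two iterated integrals of $F$ exist and agree.
\item \emph{Nets.} A space is compact if and only if every net in it has a convergent subnet; a product of compact spaces is compact (Tychonoff).
\end{itemize}

Write $\{x\}*\{y\}=\operatorname{supp}(\delta_x*\delta_y)$, $A*B=\bigcup_{a\in A,\,b\in B}\{a\}*\{b\}$ and $\check A=A^\vee=\{\check a:a\in A\}$. For $f\in C_c(K)$ the function $(x,y)\mapsto f(x*y)$ is continuous by (H2) and bounded by $\|f\|_\infty$ by (H1). By (H5),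
\begin{equation}\label{eq:inv}
\check f(x*y)=f(\check y*\check x),\qquad(\{x\}*\{y\})^\vee=\{\check y\}*\{\check x\}.
\end{equation}
Of (H3) we need only one half: if $W$ is open and $\{a\}*\{b\}\subset W$, then $\{x\}*\{y\}\subset W$ for all $(x,y)$ near $(a,b)$.

\begin{lemma}\label{lem:compact}
If $A,B\subset K$ are compact, then $A*B$ is compact.
\end{lemma}

\begin{proof}
Let $(x_i)$ be a net with $x_i\in\{a_i\}*\{b_i\}$, $a_i\in A$, $b_i\in B$. Pass to a subnet with $a_i\to a\in A$ and $b_i\to b\in B$. By (H3), for every open $W\supset\{a\}*\{b\}$ we have $x_i\in W$ eventually. Taking one relatively compact $W$, we find a further subnet that converges to some $x$. Then $x\in\overline W$ for every open $W\supset\{a\}*\{b\}$. A point outside the compact set $\{a\}*\{b\}$ can be separated from it by disjoint open sets, so $x\in\{a\}*\{b\}\subset A*B$.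
\end{proof}

The axioms describe the convolution on Dirac measures; (H0) is what determines it everywhere else.

\begin{lemma}\label{lem:conv}
For $\mu,\nu\in M^+(K)$ and $f\in C_c(K)$,
\begin{equation}\label{eq:conv}
\int f\,d(\mu*\nu)=\iint f(x*y)\,d\mu(x)\,d\nu(y),
\end{equation}
in either order of integration. Moreover $h_\mu(y)=\int f(x*y)\,d\mu(x)$ is bounded and continuous.
\end{lemma}

\begin{proof}
For finitely supported $\mu,\nu$ the identity is bilinearity. We extend it by density.

(a) \emph{Finitely supported measures are dense in $M^+(K)$.} Let $\mu\in M^+(K)$, $f_1,\dots,f_n\in C_c(K)$, $\varepsilon>0$ and $C=\bigcup_i\operatorname{supp}f_i$. By compactness, partition $C$ into finitely many nonempty Borel sets $E_j$ on each of which every $f_i$ oscillates by at most $\varepsilon$, and choose $x_j\in E_j$. Put $\mu'=\sum_j\mu(E_j)\delta_{x_j}$, and if $C\ne K$ add $\mu(K\setminus C)\delta_{x_0}$ with some $x_0\notin C$. Then $|\mu'|=|\mu|$ and $|\mu(f_i)-\mu'(f_i)|\le\varepsilon|\mu|$ for all $i$.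

(b) \emph{If $\mu_i\to\mu$ in the cone topology, then $\mu_i(h)\to\mu(h)$ for every bounded continuous $h$.} Given $\varepsilon>0$, choose $p\in C_c^+$ with $p\le1$ and $\mu(1-p)<\varepsilon$. Then
\[
|\mu_i(h)-\mu(h)|\le|\mu_i(hp)-\mu(hp)|+\|h\|_\infty\big(\mu_i(1-p)+\mu(1-p)\big).
\]
Since $hp\in C_c(K)$ and $\mu_i(1-p)\to\mu(1-p)$, the upper limit is at most $2\varepsilon\|h\|_\infty$.

(c) \emph{$h_\mu$ is bounded and continuous.} We have $|h_\mu|\le|\mu|\,\|f\|_\infty$. Given $y_0$ and $\varepsilon>0$, take a compact $A$ with $\mu(K\setminus A)<\varepsilon$. By joint continuity and compactness of $A$, $\sup_{x\in A}|f(x*y)-f(x*y_0)|\to0$ as $y\to y_0$. So $\limsup_{y\to y_0}|h_\mu(y)-h_\mu(y_0)|\le2\varepsilon\|f\|_\infty$.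

By (H0) the left side of \eqref{eq:conv} is continuous in $\mu$ and in $\nu$. For finitely supported $\nu$ the right side is a finite combination of the numbers $h_\mu(y)$, each continuous in $\mu$ by (b). So by (a) the identity holds for all $\mu$ and finitely supported $\nu$. For fixed $\mu$ the right side $\nu(h_\mu)$ is continuous in $\nu$ by (b) and (c), so by (a) the identity holds for all $\nu$. The order of integration is immaterial by Fubini.
\end{proof}

\begin{lemma}\label{lem:supp}
For $\mu,\nu\in M_c^+$ we have $\operatorname{supp}(\mu*\nu)=\operatorname{supp}\mu*\operatorname{supp}\nu$, which is compact, and $|\mu*\nu|=|\mu|\,|\nu|$. For $x,y,z\in K$ and $f\in C_c(K)$ we have $(\{x\}*\{y\})*\{z\}=\{x\}*(\{y\}*\{z\})$ and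
\begin{equation}\label{eq:assoc}
\int f(u*z)\,d(\delta_x*\delta_y)(u)=\int f(x*v)\,d(\delta_y*\delta_z)(v).
\end{equation}
\end{lemma}

\begin{proof}
The set $S=\operatorname{supp}\mu*\operatorname{supp}\nu$ is compact by Lemma~\ref{lem:compact}. If $f\in C_c^+$ vanishes on $S$, then $f(x*y)=0$ for $x\in\operatorname{supp}\mu$, $y\in\operatorname{supp}\nu$, so $(\mu*\nu)(f)=0$ by \eqref{eq:conv}. With Urysohn's lemma this gives $\operatorname{supp}(\mu*\nu)\subset S$. Conversely let $z\in\{x\}*\{y\}$ with $x\in\operatorname{supp}\mu$, $y\in\operatorname{supp}\nu$, and let $f\in C_c^+$ with $f(z)>0$. Then $f(x*y)>0$, so $f(x'*y')\ge\eta>0$ for $(x',y')$ in a product $V\times V'$ of open neighborhoods of $x$ and $y$, and $(\mu*\nu)(f)\ge\eta\,\mu(V)\nu(V')>0$. Thus $z\in\operatorname{supp}(\mu*\nu)$.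

For the mass take $f\in C_c^+$ with $f=1$ on $S$. By (H1), $f(x*y)=1$ for $x\in\operatorname{supp}\mu$, $y\in\operatorname{supp}\nu$, so $|\mu*\nu|=(\mu*\nu)(f)=|\mu|\,|\nu|$. The last two identities follow from $(\delta_x*\delta_y)*\delta_z=\delta_x*(\delta_y*\delta_z)$ by taking supports and by applying \eqref{eq:conv} to both sides.
\end{proof}

In a group, $u=ab$ can be solved for $b$. The next lemma shows that at the level of supports this remains true.

\begin{lemma}[Division]\label{lem:div}
\begin{itemize}
\item[(a)] If $u\in\{a\}*\{b\}$, then $b\in\{\check a\}*\{u\}$.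
\item[(b)] If $t\in\{\check w\}*\{y\}$, then $y\in\{w\}*\{t\}$ and $w\in\{y\}*\{\check t\}$.
\item[(c)] If $f\in C_c(K)$, then $L_xf$ vanishes outside the compact set $\{\check x\}*\operatorname{supp}f$, and $L_xf\in C_c(K)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (H6) and Lemma~\ref{lem:supp}, $e\in\{\check u\}*\{u\}\subset\{\check u\}*(\{a\}*\{b\})=(\{\check u\}*\{a\})*\{b\}$. So there is $v\in\{\check u\}*\{a\}$ with $e\in\{v\}*\{b\}$. By (H6), $v=\check b$, and by \eqref{eq:inv}, $b=\check v\in\{\check a\}*\{u\}$.

(b) The first claim is (a). By \eqref{eq:inv}, $\check t\in\{\check y\}*\{w\}$, and (a) gives the second.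

(c) If $L_xf(y)\ne0$, there is $u\in(\{x\}*\{y\})\cap\operatorname{supp}f$, and $y\in\{\check x\}*\{u\}$ by (a). The set $\{\check x\}*\operatorname{supp}f$ is compact by Lemma~\ref{lem:compact}, and $L_xf$ is continuous.
\end{proof}

On a group a function $g\in C_c$ is uniformly continuous: $g(w)$ and $g(y)$ are close when $w^{-1}y$ is close to $e$. On a hypergroup $w^{-1}y$ becomes the set $\{\check w\}*\{y\}$, which need not be small; it is enough that it meets a small neighborhood of $e$. For $g\in C_c(K)$ and $\varepsilon>0$ call a neighborhood $U$ of $e$ \emph{$(g,\varepsilon)$-small} if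
\[
(\{\check w\}*\{y\})\cap U\ne\emptyset\ \Longrightarrow\ |g(w)-g(y)|\le\varepsilon\qquad(w,y\in K).
\]
A neighborhood of $e$ contained in a $(g,\varepsilon)$-small one is $(g,\varepsilon)$-small, so finitely many such conditions can be met at once.

\begin{lemma}[Locality]\label{lem:local}
For every $g\in C_c(K)$ and $\varepsilon>0$ there is a $(g,\varepsilon)$-small neighborhood of $e$.
\end{lemma}

\begin{proof}
Suppose not, and fix a compact neighborhood $N$ of $e$. For every open neighborhood $U\subset N$ of $e$ there are $w_U,y_U\in K$ and $t_U\in(\{\check w_U\}*\{y_U\})\cap U$ with $|g(w_U)-g(y_U)|>\varepsilon$. One of $w_U,y_U$ lies in $C=\operatorname{supp}g$. By Lemma~\ref{lem:div}(b), $w_U\in C$ implies $y_U\in C*N$, and $y_U\in C$ implies $w_U\in C*\check N$. So both points lie in the compact set $C\cup(C*N)\cup(C*\check N)$. Order the sets $U$ by reverse inclusion and pass to a subnet with $w_U\to w_0$, $y_U\to y_0$; then $|g(w_0)-g(y_0)|\ge\varepsilon$, so $w_0\ne y_0$, and $e\notin\{\check w_0\}*\{y_0\}$ by (H6). Choose a compact neighborhood $N_1$ of $e$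 disjoint from $\{\check w_0\}*\{y_0\}$. By (H3), eventually $\{\check w_U\}*\{y_U\}\subset K\setminus N_1$. But eventually also $t_U\in U\subset N_1$, a contradiction.
\end{proof}

\section{Covers and covering numbers}\label{sec:covers}

We show that covers can be translated and weighted, as in the first two steps of Section~\ref{sec:discrete}. By \eqref{eq:inv}, the kernel in the definition of $\mu*\varphi$ is a left translate in each of its variables:
\begin{equation}\label{eq:kernel}
\varphi(\check w*y)=L_{\check w}\varphi(y)=L_{\check y}\check\varphi(w).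
\end{equation}

\begin{lemma}[Translating a cover]\label{lem:module}
Let $\mu,\nu\in M_c^+$ and $\varphi\in C_c^+$.
\begin{itemize}
\item[(a)] If $w\in\operatorname{supp}\mu$ and $\varphi(\check w*y)\ne0$, then $y\in\operatorname{supp}\mu*\operatorname{supp}\varphi$. We have $\mu*\varphi\in C_c^+$ and $\|\mu*\varphi\|_\infty\le|\mu|\,\|\varphi\|_\infty$.
\item[(b)] $\nu*(\mu*\varphi)=(\nu*\mu)*\varphi$.
\item[(c)] If $\mu$ is a $\varphi$-cover of $f\in C_c^+$, then $\nu*\mu$ is a $\varphi$-cover of $\nu*f$. In particular $\delta_x*\mu$ is a $\varphi$-cover of $L_{\check x}f$, and $|\delta_x*\mu|=|\mu|$.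
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first claim is Lemma~\ref{lem:div}(c) with $x=\check w$; it shows that $\mu*\varphi$ vanishes outside a compact set. Continuity and the bound follow from $(\mu*\varphi)(y)=\int\varphi(x*y)\,d\mu^\vee(x)$ and Lemma~\ref{lem:conv}.

(b) Fix $y$ and put $k(v)=\varphi(\check v*y)$. By \eqref{eq:kernel} and Lemma~\ref{lem:div}(c), $k\in C_c^+$, and $(\rho*\varphi)(y)=\rho(k)$ for all $\rho\in M_c^+$. By Fubini, then \eqref{eq:assoc} for the triple $(\check w,\check x,y)$, then $\delta_{\check w}*\delta_{\check x}=(\delta_x*\delta_w)^\vee$,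
\begin{align*}
(\mu*\varphi)(\check x*y)&=\iint\varphi(\check w*u)\,d(\delta_{\check x}*\delta_y)(u)\,d\mu(w)=\iint\varphi(t*y)\,d(\delta_{\check w}*\delta_{\check x})(t)\,d\mu(w)\\
&=\iint\varphi(\check v*y)\,d(\delta_x*\delta_w)(v)\,d\mu(w)=\int k(x*w)\,d\mu(w).
\end{align*}
Integrate over $x$ against $\nu$ and use \eqref{eq:conv}: $(\nu*(\mu*\varphi))(y)=(\nu*\mu)(k)=((\nu*\mu)*\varphi)(y)$.

(c) The map $\psi\mapsto\nu*\psi$ is monotone on $C_c^+$, so $\nu*f\le\nu*(\mu*\varphi)=(\nu*\mu)*\varphi$. By Lemma~\ref{lem:supp}, $\nu*\mu\in M_c^+$ and $|\nu*\mu|=|\nu|\,|\mu|$.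
\end{proof}

We shall need weights of the form ``constant plus a function in $C_c(K)$''.

\begin{lemma}[Weighting a cover]\label{lem:weight}
Let $g\in C_c(K)$ be real-valued, $M\in\mathbb R$, $h=M+g\ge0$, $\varepsilon>0$, and let $U$ be $(g,\varepsilon)$-small. Let $\varphi\in C_c^+$ with $\varphi(e)>0$ and $\operatorname{supp}\varphi\subset U$. If $\mu$ is a $\varphi$-cover of $f\in C_c^+$, then $(h+\varepsilon)\mu$ is a $\varphi$-cover of $hf$; hence
\[
(hf:\varphi)\le\mu(h)+\varepsilon|\mu|.
\]
\end{lemma}

\begin{proof}
If $\varphi(\check w*y)\ne0$, then $\{\check w\}*\{y\}$ meets $\operatorname{supp}\varphi\subset U$, so $h(y)\le h(w)+\varepsilon$. Therefore $h(y)f(y)\le\int h(y)\varphi(\check w*y)\,d\mu(w)\le\int\varphi(\check w*y)\,(h(w)+\varepsilon)\,d\mu(w)$.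
\end{proof}

\begin{lemma}[Existence of covers]\label{lem:finite}
If $\varphi\in C_c^+\setminus\{0\}$, every $f\in C_c^+$ has a finitely supported $\varphi$-cover.
\end{lemma}

\begin{proof}
Let $\varphi(z)>0$. Given $y_0\in K$, pick $w$ in the set $\{y_0\}*\{\check z\}$, which is nonempty by (H1). By Lemma~\ref{lem:div}(a), $\check z\in\{\check y_0\}*\{w\}$, that is, $z\in\{\check w\}*\{y_0\}$ by \eqref{eq:inv}. So $\varphi(\check w*y_0)>0$, and $\varphi(\check w*y)\ge\eta>0$ for $y$ in a neighborhood $V$ of $y_0$. Cover $\operatorname{supp}f$ by finitely many such neighborhoods $V_j$, with data $w_j,\eta_j$, and take $\mu=\|f\|_\infty\sum_j\eta_j^{-1}\delta_{w_j}$.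
\end{proof}

\begin{lemma}\label{lem:props}
Let $f,f_1,f_2,\varphi,\psi\in C_c^+$ with $\varphi(e),\psi(e)>0$, and let $s\ge0$.
\begin{itemize}
\item[(a)] $\|f\|_\infty/\|\varphi\|_\infty\le(f:\varphi)<\infty$.
\item[(b)] $f_1\le f_2$ implies $(f_1:\varphi)\le(f_2:\varphi)$; $(f_1+f_2:\varphi)\le(f_1:\varphi)+(f_2:\varphi)$; $(sf:\varphi)=s(f:\varphi)$.
\item[(c)] $(f:\varphi)\le(f:\psi)(\psi:\varphi)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) follows from Lemmas~\ref{lem:module}(a) and~\ref{lem:finite}. (b) A cover of $f_2$ covers $f_1\le f_2$; if $\mu_i$ covers $f_i$, then $\mu_1+\mu_2$ covers $f_1+f_2$; for $s>0$, $\mu$ covers $f$ if and only if $s\mu$ covers $sf$, and the zero measure covers $0$. (c) If $f\le\mu*\psi$ and $\psi\le\nu*\varphi$, then $f\le\mu*\psi\le(\mu*\nu)*\varphi$ by Lemma~\ref{lem:module}(c), and $|\mu*\nu|=|\mu|\,|\nu|$.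
\end{proof}

\section{Existence: proof of Theorem~\ref{thm:A}}\label{sec:exist}

\subsection{The limit functional}

Covering numbers need not stay bounded as $\operatorname{supp}\varphi$ shrinks, so we normalize. Fix $f_0\in C_c^+$ with $f_0(e)>0$. For each open neighborhood $U$ of $e$ choose $\varphi_U\in C_c^+$ with $\varphi_U(e)>0$ and $\operatorname{supp}\varphi_U\subset U$, and put
\[
I_U(f)=\frac{(f:\varphi_U)}{(f_0:\varphi_U)}\qquad(f\in C_c^+).
\]
The denominator is positive and finite by Lemma~\ref{lem:props}(a), and $0\le I_U(f)\le(f:f_0)$ by Lemma~\ref{lem:props}(c). So $(I_U)$, with the sets $U$ ordered by reverse inclusion, is a net in the compact space $\prod_{f\in C_c^+}[0,(f:f_0)]$, and a subnet converges pointwise to some $I\colon C_c^+\to[0,\infty)$. Along the subnet $U$ is eventually contained in any given neighborhood of $e$. Hence a non-strict linear inequality between finitely many values $I_U(f_j)$ that holds for all sufficiently small $U$ holds for the values $I(f_j)$. In particular $I$ is monotone, subadditive and positively homogeneous, and $I(f_0)=1$.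

For additivity we split a cover of $f_1+f_2$ into covers of $f_1$ and $f_2$, using the weights $f_i/(f_1+f_2)$. These need not be continuous where $f_1+f_2$ vanishes, so we first enlarge the denominator.

\begin{lemma}\label{lem:add}
$I(f_1+f_2)=I(f_1)+I(f_2)$ for $f_1,f_2\in C_c^+$.
\end{lemma}

\begin{proof}
Fix $p\in C_c^+$ with $p=1$ on $\operatorname{supp}f_1\cup\operatorname{supp}f_2$. Let $\beta,\varepsilon>0$ and $F=f_1+f_2+\beta p$. Define $g_i=f_i/F$ on $\{p>0\}$ and $g_i=0$ on $K\setminus\operatorname{supp}f_i$. These two open sets cover $K$ and both definitions give $0$ on the overlap, so $g_i\in C_c^+$ and $g_iF=f_i$. Also $g_1+g_2\le1$: on $\{p>0\}$ the sum is $(f_1+f_2)/F$, and elsewhere both terms vanish.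

Let $U$ be $(g_1,\varepsilon)$-small and $(g_2,\varepsilon)$-small and let $\mu$ be any $\varphi_U$-cover of $F$. By Lemma~\ref{lem:weight} with $M=0$,
\[
(f_1:\varphi_U)+(f_2:\varphi_U)\le\mu(g_1+g_2)+2\varepsilon|\mu|\le(1+2\varepsilon)|\mu|.
\]
Take the infimum over $\mu$, divide by $(f_0:\varphi_U)$ and pass to the limit:
\[
I(f_1)+I(f_2)\le(1+2\varepsilon)I(F)\le(1+2\varepsilon)\big(I(f_1+f_2)+\beta I(p)\big).
\]
Let $\varepsilon,\beta\to0$. The opposite inequality is subadditivity.
\end{proof}

Every real $f\in C_c(K)$ is a difference $f_1-f_2$ with $f_i\in C_c^+$. If $f_1-f_2=f_1'-f_2'$, then $f_1+f_2'=f_1'+f_2$, so $I(f_1)-I(f_2)=I(f_1')-I(f_2')$ by additivity. Thus $I$ extends to a positive linear functional on real, and then on complex, functions in $C_c(K)$. By the Riesz theorem $I(f)=\lambda(f)$ for a positive Radon measure $\lambda$, and $\lambda\ne0$ since $\lambda(f_0)=1$.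

\subsection{The two-function inequality}

Let $\mu$ be a cover of $f$ and $G=L_xg$. Translating and weighting bounds $(g\,L_{\check x}f:\varphi)$ by about $\mu(G)$. In the discrete case $\mu(G)$ was equal to $(Gf:\varphi)$ for the least cover. In general Lemma~\ref{lem:weight} only says that $(Gf:\varphi)$ is at most about $\mu(G)$, which is the wrong direction. We therefore apply that lemma to the complementary weight $M-G$, where $M=\|G\|_\infty$. This produces $-\mu(G)$, which cancels, and the additivity of $I$ converts the result into the bound we want.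

\begin{proposition}\label{prop:key}
$I(g\,L_{\check x}f)\le I(f\,L_xg)$ for all $f,g\in C_c^+$ and $x\in K$.
\end{proposition}

\begin{proof}
Let $G=L_xg$, which is in $C_c^+$ by Lemma~\ref{lem:div}(c), and $M=\|G\|_\infty$. Let $\varepsilon>0$, let $U$ be $(g,\varepsilon)$-small and $(-G,\varepsilon)$-small, and let $\mu$ be any $\varphi_U$-cover of $f$. By Lemma~\ref{lem:module}(c), $\delta_x*\mu$ covers $L_{\check x}f\in C_c^+$ and has mass $|\mu|$. Lemma~\ref{lem:weight} with weight $g$ and then \eqref{eq:conv} give
\[
(g\,L_{\check x}f:\varphi_U)\le(\delta_x*\mu)(g)+\varepsilon|\mu|=\int g(x*w)\,d\mu(w)+\varepsilon|\mu|=\mu(G)+\varepsilon|\mu|.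
\]
Lemma~\ref{lem:weight} with weight $M-G\ge0$, applied to the cover $\mu$ of $f$, gives
\[
((M-G)f:\varphi_U)\le M|\mu|-\mu(G)+\varepsilon|\mu|.
\]
Add the two inequalities and take the infimum over $\mu$:
\[
(g\,L_{\check x}f:\varphi_U)+((M-G)f:\varphi_U)\le(M+2\varepsilon)\,(f:\varphi_U).
\]
Divide by $(f_0:\varphi_U)$, pass to the limit and let $\varepsilon\to0$ to obtain $I(g\,L_{\check x}f)+I((M-G)f)\le MI(f)$. By Lemma~\ref{lem:add}, $MI(f)=I(Mf)=I(Gf)+I((M-G)f)$. Subtracting the finite number $I((M-G)f)$ finishes the proof.
\end{proof}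

\subsection{From the adjoint identity to invariance}

We would like to put $g=1$ in \eqref{eq:adj}. This function need not have compact support, but only its values on a compact set matter.

\begin{lemma}\label{lem:adjinv}
Every positive Radon measure $m$ on $K$ that satisfies \eqref{eq:adj} is left invariant.
\end{lemma}

\begin{proof}
Let $f\in C_c(K)$ and $x\in K$. Choose $g\in C_c^+$ with $g=1$ on the compact set $D=\{\check x\}*\operatorname{supp}f$. By Lemma~\ref{lem:div}(c), $L_xf$ vanishes outside $D$, so $g\,L_xf=L_xf$. For $y\in\operatorname{supp}f$ the probability measure $\delta_{\check x}*\delta_y$ is supported in $D$, so $L_{\check x}g(y)=1$; thus $f\,L_{\check x}g=f$. By \eqref{eq:adj}, $m(L_xf)=m(g\,L_xf)=m(f\,L_{\check x}g)=m(f)$.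
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $f,g\in C_c^+$ and $x\in K$. Proposition~\ref{prop:key} for the triple $(\check x,f,g)$ gives $\lambda(g\,L_xf)\le\lambda(f\,L_{\check x}g)$, and for the triple $(x,g,f)$ it gives $\lambda(f\,L_{\check x}g)\le\lambda(g\,L_xf)$. So \eqref{eq:adj} holds for $f,g\in C_c^+$. Both sides are bilinear in $(f,g)$ and $C_c^+$ spans $C_c(K)$, so it holds in general. By Lemma~\ref{lem:adjinv}, the nonzero measure $\lambda$ is a left Haar measure.
\end{proof}

\section{Uniqueness and asymptotics: proof of Theorem~\ref{thm:B}}\label{sec:unique}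

In this section $\lambda$ and $m$ are arbitrary left Haar measures. By \eqref{eq:kernel} and left invariance, for $\varphi\in C_c^+$,
\begin{equation}\label{eq:marg}
\int\varphi(\check w*y)\,d\lambda(y)=\lambda(\varphi)\quad(w\in K),\qquad\int\varphi(\check w*y)\,dm(w)=m(\check\varphi)\quad(y\in K).
\end{equation}

\subsection{Full support and the lower bound}

Let $\mu\in M_c^+$ be a $\varphi$-cover of $f\in C_c^+$. By Lemma~\ref{lem:module}(a), $(w,y)\mapsto\varphi(\check w*y)$ is continuous with compact support on $\operatorname{supp}\mu\times K$. Fubini and \eqref{eq:marg} give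
\begin{equation}\label{eq:lower}
\lambda(f)\le\lambda(\mu*\varphi)=|\mu|\,\lambda(\varphi).
\end{equation}
Let $\varphi\in C_c^+\setminus\{0\}$ and choose $f\in C_c^+$ with $\lambda(f)>0$. By Lemma~\ref{lem:finite}, $f$ has a $\varphi$-cover, so \eqref{eq:lower} forces $\lambda(\varphi)>0$. Thus every left Haar measure has full support. If $\varphi(e)>0$, the infimum over $\mu$ in \eqref{eq:lower} gives $\lambda(f)\le\lambda(\varphi)(f:\varphi)$ for all $f\in C_c^+$, the first claim of part (2).

\subsection{Uniqueness}

The kernel $\varphi(\check w*y)$ has constant marginals by \eqref{eq:marg}, and by locality $f(w)\approx f(y)$ wherever it is nonzero. Integrating it against $f$ in either variable compares $m(f)$ with $\lambda(f)$. Fix a compact neighborhood $N$ of $e$.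

\begin{lemma}\label{lem:compare}
Let $f\in C_c^+$, $C=\operatorname{supp}f$, $C'=C\cup(C*\check N)$ and $\varepsilon>0$. Let $U\subset N$ be $(f,\varepsilon)$-small, and let $\varphi\in C_c^+$ with $\varphi(e)>0$ and $\operatorname{supp}\varphi\subset U$. Then
\[
\Big|\frac{m(\check\varphi)}{\lambda(\varphi)}\,\lambda(f)-m(f)\Big|\le\varepsilon\,m(C').
\]
\end{lemma}

\begin{proof}
Suppose $\varphi(\check w*y)\ne0$, so that there is $t\in(\{\check w\}*\{y\})\cap U$. By Lemma~\ref{lem:div}(b), $y\in C$ implies $w\in C*\check N$, and $w\in C$ implies $y\in C*N$. So if one of $w,y$ lies in $C$, then $(w,y)$ lies in the compact set $C'\times(C\cup(C*N))$. Hence $f(y)\varphi(\check w*y)$ and $f(w)\varphi(\check w*y)$ are continuous with compact support in $(w,y)$, and Fubini applies to both. By \eqref{eq:marg}, their integrals against $m$ in $w$ and $\lambda$ in $y$ are $m(\check\varphi)\lambda(f)$ and $\lambda(\varphi)m(f)$. Moreover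
\[
|f(y)-f(w)|\,\varphi(\check w*y)\le\varepsilon\,1_{C'}(w)\,\varphi(\check w*y),
\]
because where the left side is nonzero one of $w,y$ lies in $C$, so $w\in C'$, and $|f(y)-f(w)|\le\varepsilon$ since $U$ is $(f,\varepsilon)$-small. Integrating first in $y$ and then in $w$, we get $|m(\check\varphi)\lambda(f)-\lambda(\varphi)m(f)|\le\varepsilon\lambda(\varphi)m(C')$. Divide by $\lambda(\varphi)>0$.
\end{proof}

The compact set $C'$ does not depend on $\varepsilon$, so the lemma says that $\lambda(f)\,m(\check\varphi)/\lambda(\varphi)\to m(f)$ as $\operatorname{supp}\varphi$ shrinks to $\{e\}$, for every $f\in C_c^+$. Taking one $f_1\in C_c^+\setminus\{0\}$, we see that $m(\check\varphi)/\lambda(\varphi)\to\kappa:=m(f_1)/\lambda(f_1)$, and $\kappa>0$ by full support. For general $f$ the limit is then $\kappa\lambda(f)$, so $m(f)=\kappa\lambda(f)$ and $m=\kappa\lambda$. This is uniqueness. The case $m=\lambda$ gives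
\begin{equation}\label{eq:sym}
\lambda(\check\varphi)/\lambda(\varphi)\to1\qquad\text{as }\operatorname{supp}\varphi\text{ shrinks to }\{e\}.
\end{equation}

\subsection{The adjoint identity and the right Haar measure}

A nonzero positive Radon measure satisfying \eqref{eq:adj} is left invariant by Lemma~\ref{lem:adjinv}. Conversely, a left Haar measure is a multiple of the one in Theorem~\ref{thm:A} and so satisfies \eqref{eq:adj}. For $f\in C_c(K)$ and $x\in K$, by \eqref{eq:inv},
\[
\int f(y*x)\,d\lambda^\vee(y)=\int f(\check y*x)\,d\lambda(y)=\int\check f(\check x*y)\,d\lambda(y)=\lambda(\check f)=\lambda^\vee(f),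
\]
so $\lambda^\vee$ is a right Haar measure. This completes part (1).

\subsection{The upper bound}

Once $\lambda$ is available, a nearly optimal cover can be written down: it is essentially $f\lambda/\lambda(\check\varphi)$, the analogue of $\mu_f$ in Section~\ref{sec:discrete}. Let $f\in C_c^+$, $C=\operatorname{supp}f$, and fix $p\in C_c^+$ with $p=1$ on $C*\check N$. Let $\varepsilon>0$, let $U\subset N$ be $(f,\varepsilon)$-small, and let $\varphi\in C_c^+$ with $\varphi(e)>0$ and $\operatorname{supp}\varphi\subset U$. If $y\in C$ and $\varphi(\check w*y)\ne0$, then $w\in C*\check N$ by Lemma~\ref{lem:div}(b), so $f(y)\le f(w)+\varepsilon=f(w)+\varepsilon p(w)$. By \eqref{eq:marg} with $m=\lambda$, for $y\in C$,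
\[
\lambda(\check\varphi)f(y)=\int f(y)\,\varphi(\check w*y)\,d\lambda(w)\le\int\varphi(\check w*y)\,(f+\varepsilon p)(w)\,d\lambda(w).
\]
For $y\notin C$ the left side is $0$ and the right side is nonnegative. Since $\lambda(\check\varphi)>0$, the measure $\lambda(\check\varphi)^{-1}(f+\varepsilon p)\lambda\in M_c^+$ is a $\varphi$-cover of $f$. Together with the lower bound,
\[
\lambda(f)\le\lambda(\varphi)\,(f:\varphi)\le\frac{\lambda(\varphi)}{\lambda(\check\varphi)}\big(\lambda(f)+\varepsilon\lambda(p)\big).
\]
By \eqref{eq:sym} the right side tends to $\lambda(f)+\varepsilon\lambda(p)$. As $p$ does not depend on $\varepsilon$ and $\varepsilon>0$ is arbitrary, $\lambda(\varphi)(f:\varphi)\to\lambda(f)$. For $f_0\in C_c^+\setminus\{0\}$ we have $\lambda(f_0)>0$, and dividing the statements for $f$ and $f_0$ gives $(f:\varphi)/(f_0:\varphi)\to\lambda(f)/\lambda(f_0)$. This proves Theorem~\ref{thm:B}.\hfill$\square$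

\begin{remark}
In hindsight the whole net $(I_U)$ of Section~\ref{sec:exist} converges, and its limit $\lambda(f)/\lambda(f_0)$ depends neither on the subnet nor on the choice of the functions $\varphi_U$.
\end{remark}

\section{The role of the axioms}\label{sec:axioms}

Axioms (H0) and (H2) give the convolution formula \eqref{eq:conv} and the continuity of translates; (H2) is a case of (H0), because $x\mapsto\delta_x$ is continuous. Total mass one in (H1) is used for $|\delta_x*\mu|=|\mu|$ and for $L_{\check x}g=1$ in Lemma~\ref{lem:adjinv}; compactness of supports keeps translates in $C_c(K)$ and translated covers in $M_c^+$. Axiom (H3) enters only in Lemmas~\ref{lem:compact} and~\ref{lem:local}. Associativity and (H5) make covers translatable, and $\check{\check x}=x$ is what reverses inequality \eqref{eq:key}. Axiom (H6) is behind division, locality and the existence of covers.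

Without (H6) the theorems fail. Let $K=\{0,1,2,\dots\}$ with $\delta_m*\delta_n=\delta_{m+n}$, $e=0$ and $\check n=n$. Then (H0)--(H5) hold, by the remarks before Example~\ref{ex:cosh} and commutativity, but $0\notin\{1\}*\{1\}$. If $\lambda$ is invariant, then $L_11_{\{0\}}=0$ gives $\lambda(\{0\})=0$ and $L_11_{\{n+1\}}=1_{\{n\}}$ gives $\lambda(\{n+1\})=\lambda(\{n\})$, so $\lambda=0$. The construction breaks at Lemma~\ref{lem:finite}: for $\varphi=1_{\{0\}}$ every $\mu*\varphi$ vanishes at $1$. Likewise, for $\theta=0$ in Example~\ref{ex:two} the invariance equations force $\alpha=0$, and the invariant measure $\delta_a$ does not have full support.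

Axiom (H4) was not used in Sections~\ref{sec:prelim}--\ref{sec:unique}, and it follows from the others. If $u\in\{b\}*\{e\}$, then $e\in\{\check b\}*\{u\}$ by Lemma~\ref{lem:div}(a), so $u=b$ by (H6); hence $\delta_b*\delta_e=\delta_b$ for all $b$. By (H5), $\delta_{\check e}*\delta_b=\delta_b$ for all $b$, and $\delta_{\check e}=\delta_{\check e}*\delta_e=\delta_e$ gives $\check e=e$.

\begin{thebibliography}{9}

\bibitem{PAmen}
\emph{P-Amenable Locally Compact Hypergroups},
\texttt{http://bims.iranjournals.ir/article\_170\_0499cb091e42fe36c91d3173a1d2eac6.pdf}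

\end{thebibliography}
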